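\title{The Lipschitz simplicial volume of moduli spaces of Riemann surfaces is positive}

\begin{abstract}
We prove that the Lipschitz orbifold simplicial volume of the moduli space $\mathcal M_{g,n}$ of Riemann surfaces is positive and finite whenever Teichm\"uller space has positive dimension, for every complete invariant Riemannian metric that is bi-Lipschitz equivalent to the Teichm\"uller metric. A characteristic branched covering followed by the period map immerses Teichm\"uller space holomorphically, equivariantly and with bounded derivative into a Siegel disc. The top power of the K\"ahler form of the disc is cohomologous to a bounded cocycle, by an explicit primitive that is bounded on $L$-Lipschitz simplices for each $L$. The method also gives positivity for closed complex submanifolds of finite covers of moduli space, a lower bound in terms of the Hodge bundle, and a lower bound that is sharp in genus one, where the value is $1/6$.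
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Simplicial volumes}
Let $M$ be a connected oriented manifold without boundary, of dimension $N$. A \emph{locally finite $k$-chain} is a formal sum $c=\sum_i a_i\sigma_i$ of distinct singular simplices $\sigma_i:\Delta^k\to M$ with nonzero real coefficients such that every compact set meets only finitely many of the images. The index set is countable, the boundary $\partial c$ is again a locally finite chain, and $|c|_1=\sum_i|a_i|\in[0,\infty]$. If $c$ is a locally finite $N$-cycle and $y\in M$, the finitely many terms of $c$ whose image contains $y$ form a relative cycle of $(M,M\setminus y)$, whose class is a real multiple $\deg(c)$ of the orientation generator. This number does not depend on $y$: for a small closed ball $B$ the terms meeting $B$ define a class in $H_N(M,M\setminus B;\mathbb R)\cong\mathbb R$, which restricts isomorphically and compatibly with orientations to $H_N(M,M\setminus y;\mathbb R)$ for all $y\in B$. A \emph{fundamental cycle} is a locally finite $N$-cycle with $\deg(c)=1$. The (Gromov) \emph{simplicial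 volume} is
\[
\|M\|=\inf\{|c|_1 : c \text{ a locally finite fundamental cycle of } M\}\in[0,\infty].
\]
If $M$ carries a complete Riemannian metric, let $\mathrm{Lip}(c)$ be the supremum of the Lipschitz constants of the simplices of $c$, where $\Delta^k\subset\mathbb R^{k+1}$ has the Euclidean metric. The \emph{Lipschitz simplicial volume} $\|M\|_{\mathrm{Lip}}$ is the same infimum, taken only over fundamental cycles with $\mathrm{Lip}(c)<\infty$. Thus $\|M\|\le\|M\|_{\mathrm{Lip}}$, and $\|M\|_{\mathrm{Lip}}$ depends only on the bi-Lipschitz class of the metric.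

Both numbers count how many simplices, with real weights, are needed to fill $M$. For a closed hyperbolic surface the count is $\mathrm{area}/\pi$, because a geodesic triangle has area less than $\pi$; see Sections~\ref{sec:model} and~\ref{sec:genusone}. On a non-compact manifold the two counts can differ. An arbitrary locally finite cycle may use larger and larger simplices towards an end, each covering its part of the end many times and carrying a small coefficient. A Lipschitz bound forbids this, since an $L$-Lipschitz simplex covers volume at most $L^N\mathrm{vol}(\Delta^N)$, counted with multiplicity. The bound alone does not force positivity, because $L$ varies with the cycle: $\|\cdot\|_{\mathrm{Lip}}$ is multiplicative under finite coverings (Lemma~\ref{lem:cover}) and a torus covers itself with degree $2$, so its Lipschitz simplicial volume, which is finite and independent of the metric by compactness, is $0$.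

\subsection{The question}
Let $g,n\ge0$ be integers with $3g-3+n\ge1$ or $(g,n)=(1,0)$; these are the pairs for which the Teichm\"uller space $\mathcal T_{g,n}$ of Riemann surfaces of genus $g$ with $n$ punctures has positive dimension. Let $\mathrm{Mod}_{g,n}$ be the mapping class group (it may or may not be allowed to permute the punctures; the proofs are the same) and let $\mathcal M_{g,n}=\mathrm{Mod}_{g,n}\backslash\mathcal T_{g,n}$ be the moduli space, a non-compact orbifold. For a torsion-free subgroup $\Gamma\subset\mathrm{Mod}_{g,n}$ of finite index, $M_\Gamma=\Gamma\backslash\mathcal T_{g,n}$ is a connected non-compact complex manifold. Throughout, $\mathcal T_{g,n}$ carries a complete $\mathrm{Mod}_{g,n}$-invariant Riemannian metric $m$ whose distance function $d_m$ is bi-Lipschitz equivalent to the Teichm\"uller distance $d_{\mathrm T}$, for instance McMullen's K\"ahler metric \cite{McM}, and $M_\Gamma$ carries the induced metric. Put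
\[
\|\mathcal M_{g,n}\|_{orb}=\frac{\|M_\Gamma\|}{[\mathrm{Mod}_{g,n}:\Gamma]},\qquad
\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}=\frac{\|M_\Gamma\|_{\mathrm{Lip}}}{[\mathrm{Mod}_{g,n}:\Gamma]}.
\]
The second number does not depend on $\Gamma$, by Lemma~\ref{lem:cover} applied to the coverings $M_{\Gamma\cap\Gamma'}\to M_\Gamma$ and $M_{\Gamma\cap\Gamma'}\to M_{\Gamma'}$. It does not depend on $m$ either, because a bi-Lipschitz comparison of two invariant distances descends to $M_\Gamma$.

The following facts are recorded in \cite{SV}.
\begin{itemize}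
\item[(i)] Unlike the simplicial volume, the Lipschitz simplicial volume of every locally symmetric space of non-compact type and finite volume is positive.
\item[(ii)] $\|\mathcal M_{g,n}\|_{orb}=0$ if $g\ge2$; if $g=1$, $n\ge3$; or if $g=0$, $n\ge6$.
\item[(iii)] $\|\mathcal M_{g,n}\|_{orb}>0$ if $g=1$, $n=0,1$, or if $g=0$, $n=4$.
\end{itemize}
In the simplest case $\mathcal M_{1,0}=\mathcal M_{1,1}=\mathrm{SL}(2,\mathbb Z)\backslash\mathbb H^2$ is itself locally symmetric of finite volume. So (i) suggests that the vanishing in (ii) is caused by large simplices near infinity and disappears under a Lipschitz bound.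

\medskip\noindent\textbf{Question} (\cite[Question 7.1]{SV})\textbf{.} \emph{Is $\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}$ positive for all choices of $g,n$?}\medskip

The question is left open in \cite{SV}, where the metric is not specified; the class of metrics above is our interpretation. By (ii), a proof of positivity must use the Lipschitz bound in an essential way.

\subsection{Results}
The answer is yes. We deduce it from a criterion that imports the geometry of a symmetric space along a holomorphic map. Let
\[
D_h=\{z\in\mathrm{Sym}_h(\mathbb C): I-\bar zz>0\}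
\]
be the Siegel disc, on which $G=\mathrm{Sp}(2h,\mathbb R)$ acts transitively and holomorphically via the Cayley transform, and let
\[
\omega=2i\,\partial\bar\partial\bigl(-\log\det(I-z\bar z)\bigr).
\]
This is a $G$-invariant K\"ahler form (Section~\ref{sec:siegel}). We give $D_h$ the associated Riemannian metric, which is complete because it is homogeneous. For $h=1$ it is the metric of curvature $-1$ on the unit disc, and $\omega=4\,\mathrm dx\wedge\mathrm dy/(1-|z|^2)^2$ is its area form.

\begin{theorem}[Criterion]\label{thm:A}
Let $M$ be a connected complex manifold of dimension $d$ with a complete Riemannian metric, and $\widetilde M$ its universal cover. Let $\Phi:\widetilde M\to D_h$ be a holomorphic Lipschitz map such that for every deck transformation $\gamma$ there is $s\in G$ with $\Phi\circ\gamma=s\circ\Phi$. Let $\Omega$ be the form on $M$ induced by $\Phi^*\omega$. Then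
\[
\|M\|_{\mathrm{Lip}}\ \ge\ (\pi h)^{-d}\int_M\Omega^d\ \in[0,\infty],
\]
and the right side is positive as soon as the differential of $\Phi$ is injective at one point.
\end{theorem}

Since $\mathcal T_{1,0}=\mathcal T_{1,1}=\mathbb H^2$ with the same action of $\mathrm{SL}(2,\mathbb Z)$, the case $(1,0)$ coincides with the case $(1,1)$. From now on we assume $d:=3g-3+n\ge1$, so that $d=\dim_{\mathbb C}\mathcal T_{g,n}$.

\begin{theorem}[Answer to the question]\label{thm:B}
For every $(g,n)$ there are $h$ and a holomorphic immersion $\Phi:\mathcal T_{g,n}\to D_h$, Lipschitz for $m$, such that for each $f\in\mathrm{Mod}_{g,n}$ there is $s\in\mathrm{Sp}(2h,\mathbb Z)$ with $\Phi\circ f=s\circ\Phi$. Hence, for every torsion-free $\Gamma$ of finite index,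
\[
\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}\ \ge\ \frac1{[\mathrm{Mod}_{g,n}:\Gamma]}\,(\pi h)^{-d}\int_{M_\Gamma}\Omega^d\ >\ 0,
\]
where $\Omega$ is induced by $\Phi^*\omega$.
\end{theorem}

\begin{theorem}[Complements]\label{thm:C}
\mbox{}
\begin{enumerate}
\item[(1)] $0<\|\mathcal M_{g,n}\|_{\mathrm{Lip},orb}<\infty$.
\item[(2)] Every closed connected complex submanifold $V\subset M_\Gamma$ with $\dim_{\mathbb C}V\ge1$, with the induced metric, has $\|V\|_{\mathrm{Lip}}>0$. Every compact connected complex submanifold of $M_\Gamma$ of positive dimension has positive ordinary simplicial volume.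
\item[(3)] For $g\ge2$,
\[
\|\mathcal M_{g,0}\|_{\mathrm{Lip},orb}\ \ge\ (4/g)^{3g-3}\int_{\mathcal M_g}c_1(\mathbb E)^{3g-3}\ >\ 0,
\]
where $c_1(\mathbb E)$ is the first Chern form of the Hodge bundle $\mathbb E$ with its $L^2$-metric, and the orbifold integral $\int_{\mathcal M_g}$ is $[\mathrm{Mod}_{g,0}:\Gamma]^{-1}\int_{M_\Gamma}$.
\item[(4)] $\|\mathcal M_{1,0}\|_{\mathrm{Lip},orb}=\|\mathcal M_{1,1}\|_{\mathrm{Lip},orb}=\frac16$. In particular the constant in Theorem~\ref{thm:A} is sharp for $d=h=1$.
\end{enumerate}
\end{theorem}

\begin{remark}[What is used of the metric]\label{rem:metric}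
Theorem~\ref{thm:B} and parts (2), (3) of Theorem~\ref{thm:C} use only completeness, invariance and the one-sided bound $d_{\mathrm T}\le C\,d_m$. Parts (1) and (4) need the full bi-Lipschitz hypothesis. Indeed, on $\mathcal T_{1,1}=\mathbb H^2$ take the metric $\phi(y)\,\mathrm dx^2+\mathrm dy^2/y^2$ on the horoball $\{y\ge2\}$, where $\phi\ge y^{-2}$ is smooth, equals $y^{-2}$ near $y=2$ and equals $1$ for $y\ge3$. Transport it to the other horoballs of the $\mathrm{SL}(2,\mathbb Z)$-orbit, which are pairwise disjoint, and keep the hyperbolic metric elsewhere. The result is invariant and at least the hyperbolic metric, hence complete and subject to the one-sided bound, but a cusp of $M_\Gamma$ has area at least $\int_3^\infty\mathrm dy/y=\infty$. By Lemma~\ref{lem:volume}, $\|M_\Gamma\|_{\mathrm{Lip}}=\infty$.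
\end{remark}

After the analytic tools of Section~\ref{sec:tools}, we prove the case $d=h=1$ of Theorem~\ref{thm:A} by hand in Section~\ref{sec:model}. Sections~\ref{sec:siegel} and~\ref{sec:power} prove Theorem~\ref{thm:A}, Section~\ref{sec:period} proves Theorem~\ref{thm:B}, and Sections~\ref{sec:complements} and~\ref{sec:finite} prove Theorem~\ref{thm:C}.

\section{Integration over Lipschitz cycles}\label{sec:tools}

We denote the vertices of $\Delta^k$ by $e_0,\dots,e_k$ and the face maps by $\partial_j:\Delta^{k-1}\to\Delta^k$; the diameter of $\Delta^k$ is at most $\sqrt2$. For a $q$-form $\theta$ at a point of a Riemannian manifold, $|\theta|$ is the supremum of $|\theta(v_1,\dots,v_q)|$ over unit vectors $v_i$. Three standard facts are used.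
\begin{itemize}
\item \emph{Rademacher's theorem.} An $L$-Lipschitz map $\sigma$ from $\Delta^k$ to a Riemannian manifold is differentiable almost everywhere, with $|D\sigma|\le L$. So $\sigma^*\theta$ is defined almost everywhere and $|\sigma^*\theta|\le L^q\,|\theta|\circ\sigma$ for a $q$-form $\theta$.
\item \emph{Area formula.} If $\sigma:\Delta^N\to M^N$ is Lipschitz and $u$ is a measurable function on $\Delta^N$ such that $u\ge0$ or $u\det D\sigma$ is integrable, then $\int_{\Delta^N}u\,|\det D\sigma|=\int_M\sum_{t\in\sigma^{-1}(y)}u(t)\,\mathrm{dvol}(y)$.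
\item \emph{Lifting.} A lift of an $L$-Lipschitz simplex to a Riemannian covering is $L$-Lipschitz: it is locally $L$-Lipschitz, and $\Delta^k$ is convex.
\end{itemize}

The first lemma reads the degree of a cycle off the preimages of a generic point.

\begin{lemma}\label{lem:degree}
Let $M$ be a connected oriented Riemannian $N$-manifold and $c=\sum_ia_i\sigma_i$ a locally finite $N$-cycle whose simplices are Lipschitz. For almost every $y\in M$, each set $\sigma_i^{-1}(y)$ is finite and consists of interior points at which $\sigma_i$ has an invertible derivative, and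
\[
\deg(c)=\sum_ia_i\deg(\sigma_i,y),\qquad \deg(\sigma,y):=\sum_{t\in\sigma^{-1}(y)}\operatorname{sgn}\det D\sigma(t).
\]
\end{lemma}

\begin{proof}
Let $Z_i\subset\Delta^N$ be the union of $\partial\Delta^N$, the set where $\sigma_i$ is not differentiable, and the set where $\det D\sigma_i=0$. The area formula with $u=1_{Z_i}$ shows that $\sigma_i(Z_i)$ is a null set. Let $y\notin\bigcup_i\sigma_i(Z_i)$ and $t\in\sigma_i^{-1}(y)$. In a chart, $\sigma_i(t')-y=D\sigma_i(t)(t'-t)+o(|t'-t|)$ with $D\sigma_i(t)$ invertible. Hence $t$ is isolated in the compact set $\sigma_i^{-1}(y)$, which is therefore finite, and on a small sphere about $t$ the linear homotopy from $\sigma_i-y$ to the derivative avoids $0$, so the local degree at $t$ is $\operatorname{sgn}\det D\sigma_i(t)$. As $y\notin\sigma_i(\partial\Delta^N)$, each $\sigma_i$ is by itself a relative cycle of $(M,M\setminus y)$, and by excision its class is $\deg(\sigma_i,y)$ times the generator. Sum over the finitely many $i$ with $y\in\sigma_i(\Delta^N)$.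
\end{proof}

\begin{lemma}\label{lem:volume}
Let $c=\sum_ia_i\sigma_i$ be a fundamental cycle of $M$ with $|c|_1<\infty$ and $\mathrm{Lip}(c)=L<\infty$. Let $\Theta=\vartheta\,\mathrm{dvol}$ with $\vartheta$ continuous and $0\le\vartheta\le C$. Then
\[
\int_M\Theta\le CL^N\mathrm{vol}(\Delta^N)\,|c|_1\qquad\text{and}\qquad\sum_ia_i\int_{\Delta^N}\sigma_i^*\Theta=\int_M\Theta,
\]
the sum converging absolutely. In particular $\mathrm{vol}(M)=\infty$ implies $\|M\|_{\mathrm{Lip}}=\infty$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:degree}, $1\le\sum_i|a_i|\,\#\sigma_i^{-1}(y)$ for almost every $y$. The area formula with $u=\vartheta\circ\sigma_i$ gives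
\[
\int_M\Theta\le\int_M\sum_i|a_i|\,\#\sigma_i^{-1}(y)\,\Theta(y)=\sum_i|a_i|\int_{\Delta^N}|\sigma_i^*\Theta|\le CL^N\mathrm{vol}(\Delta^N)|c|_1<\infty .
\]
With $u=(\vartheta\circ\sigma_i)\operatorname{sgn}\det D\sigma_i$ it gives $\int\sigma_i^*\Theta=\int_M\deg(\sigma_i,y)\Theta(y)$. Since $|\deg(\sigma_i,y)|\le\#\sigma_i^{-1}(y)$, the estimate above allows us to exchange sum and integral, and $\sum_ia_i\deg(\sigma_i,y)=1$ almost everywhere.
\end{proof}

\begin{lemma}\label{lem:cover}
Let $\mathrm{pr}:M'\to M$ be a Riemannian covering of finite degree $k$ of connected oriented complete manifolds, preserving orientations. Then $\|M'\|_{\mathrm{Lip}}=k\|M\|_{\mathrm{Lip}}$.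
\end{lemma}

\begin{proof}
Let $c$ be a fundamental cycle of $M$ with $\mathrm{Lip}(c)<\infty$. Replace each simplex by the sum of its $k$ lifts. The result $c'$ is a locally finite cycle with $|c'|_1=k|c|_1$ and $\mathrm{Lip}(c')\le\mathrm{Lip}(c)$. For $y'\in M'$ and $t\in\sigma_i^{-1}(\mathrm{pr}\,y')$ exactly one lift of $\sigma_i$ sends $t$ to $y'$, so $\deg(c')=1$ by Lemma~\ref{lem:degree}. Conversely, let $c'$ be a fundamental cycle of $M'$ with $\mathrm{Lip}(c')<\infty$. As $\mathrm{pr}$ is proper and $1$-Lipschitz, $\mathrm{pr}_*c'$ is a locally finite cycle with $\mathrm{Lip}(\mathrm{pr}_*c')\le\mathrm{Lip}(c')$ and $|\mathrm{pr}_*c'|_1\le|c'|_1$. Summing the formula of Lemma~\ref{lem:degree} over the $k$ preimages of a generic point gives $\deg(\mathrm{pr}_*c')=k$, so $k^{-1}\mathrm{pr}_*c'$ is a fundamental cycle.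
\end{proof}

The last tool is Stokes' theorem for Lipschitz simplices. Mollification reduces it to the smooth case, with one difficulty: the faces are null sets, so on them the derivatives of the mollified maps need not converge pointwise. Weak continuity of Jacobians replaces pointwise convergence.

\begin{lemma}[Stokes]\label{lem:stokes}
Let $U$ be an open convex subset of a Euclidean space, $F:\Delta^k\to U$ a Lipschitz map and $\theta$ a smooth $(k-1)$-form on $U$. Then
\[
\int_{\Delta^k}F^*\mathrm d\theta=\sum_{j=0}^k(-1)^j\int_{\Delta^{k-1}}(F\circ\partial_j)^*\theta .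
\]
\end{lemma}

Since $\Delta^k$ is compact and convex, $F$ is Lipschitz for the Euclidean distance if and only if it is Lipschitz for the distance of some Riemannian metric on $U$.

\begin{proof}
Extend $F$ to the affine span of $\Delta^k$ by composing with the nearest point projection onto $\Delta^k$, which is $1$-Lipschitz, and mollify. The smooth maps $F_\epsilon$ are uniformly Lipschitz, converge uniformly to $F$ on $\Delta^k$, and take values in the convex hull of $F(\Delta^k)$, a compact subset of $U$. The formula holds for $F_\epsilon$, and we must pass to the limit in each integral. In linear coordinates on $U$, each pulled-back form is a sum of terms $(\vartheta\circ F_\epsilon)\,\mathrm du_1^\epsilon\wedge\dots\wedge\mathrm du_j^\epsilon$ with $\vartheta$ smooth and $u_i^\epsilon$ components of $F_\epsilon$ restricted to $\Delta^k$ or to a face. The coefficients $\vartheta\circ F_\epsilon$ converge uniformly, so the following claim suffices.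

\emph{Claim.} If $u_i^\epsilon\to u_i$ uniformly on a bounded open set $W\subset\mathbb R^l$ and the $u_i^\epsilon$ are uniformly Lipschitz, then $\int_W\zeta\wedge\mathrm du_1^\epsilon\wedge\dots\wedge\mathrm du_j^\epsilon\to\int_W\zeta\wedge\mathrm du_1\wedge\dots\wedge\mathrm du_j$ for every integrable $(l-j)$-form $\zeta$.

For $j=0$ there is nothing to prove. Let $j\ge1$. The forms $\mathrm du_1^\epsilon\wedge\dots\wedge\mathrm du_j^\epsilon$ are bounded in $L^\infty$, so we may assume that $\zeta$ is smooth with compact support, such forms being dense in $L^1$. For Lipschitz functions $v_1,\dots,v_j$ we have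
\[
\int_W\zeta\wedge\mathrm dv_1\wedge\dots\wedge\mathrm dv_j=(-1)^{l-j+1}\int_Wv_1\,\mathrm d\zeta\wedge\mathrm dv_2\wedge\dots\wedge\mathrm dv_j .
\]
For smooth $v_i$ this says that $\mathrm d(v_1\zeta\wedge\mathrm dv_2\wedge\dots\wedge\mathrm dv_j)$ has integral zero. For Lipschitz $v_i$ it follows by mollifying near the support of $\zeta$, since the mollified gradients are bounded and converge almost everywhere in the open set $W$. Apply the identity to the $u_i^\epsilon$ and to the $u_i$. Since $u_1^\epsilon\,\mathrm d\zeta\to u_1\,\mathrm d\zeta$ in $L^1$, the right sides converge by the claim for $j-1$.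
\end{proof}

\section{The model case: hyperbolic surfaces}\label{sec:model}

Let $M$ be a complete oriented hyperbolic surface, with universal cover the disc $D_1$, and let $c=\sum a_i\sigma_i$ be a fundamental cycle with $|c|_1<\infty$ and $\mathrm{Lip}(c)=L<\infty$. We show $\mathrm{area}(M)\le\pi|c|_1$, which is Theorem~\ref{thm:A} for $\Phi=\mathrm{id}$. The plan is to compare each triangle with the geodesic triangle on the same vertices and to show that the errors cancel.

In geodesic polar coordinates $(\varrho,\theta)$ about a point $p\in D_1$ the metric is $\mathrm d\varrho^2+\sinh^2\!\varrho\,\mathrm d\theta^2$ and $\omega=\sinh\varrho\,\mathrm d\varrho\wedge\mathrm d\theta$. The smooth $1$-form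
\[
\alpha_p=(\cosh\varrho-1)\,\mathrm d\theta
\]
satisfies $\mathrm d\alpha_p=\omega$, vanishes along geodesics through $p$, has norm $(\cosh\varrho-1)/\sinh\varrho=\tanh(\varrho/2)<1$, and satisfies $s^*\alpha_{sp}=\alpha_p$ for orientation-preserving isometries $s$. For a Lipschitz path $\lambda$ in $M$ with a lift $\tilde\lambda$ starting at $x$, put $\kappa(\lambda)=\int_{\tilde\lambda}\alpha_x$. By invariance this does not depend on the lift, and $|\kappa(\lambda)|\le\mathrm{length}(\lambda)$. It is the signed area between $\tilde\lambda$ and its geodesic chord.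

Let $F:\Delta^2\to D_1$ be a lift of a Lipschitz triangle $\sigma$, with vertices $x_0,x_1,x_2$ and edges $F_{01},F_{12},F_{02}$. By Lemma~\ref{lem:stokes},
\[
\int F^*\omega=\int_{F_{01}}\alpha_{x_0}-\int_{F_{02}}\alpha_{x_0}+\int_{F_{12}}\alpha_{x_1}+\int_{F_{12}}(\alpha_{x_0}-\alpha_{x_1}).
\]
The first three terms are $(\delta\kappa)(\sigma)=\kappa(\partial\sigma)$. In the last term the form is closed, so the path may be replaced by the geodesic segment $[x_1,x_2]$. There $\alpha_{x_1}$ vanishes; and as $\alpha_{x_0}$ vanishes on $[x_0,x_1]$ and $[x_2,x_0]$,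
\begin{equation}\label{eq:area}
\int_{[x_1,x_2]}(\alpha_{x_0}-\alpha_{x_1})=\text{signed area of the geodesic triangle }x_0x_1x_2 .
\end{equation}
Call this area $\beta(x_0,x_1,x_2)$; then $|\beta|<\pi$ and $\int\sigma^*\omega=\beta(x_0,x_1,x_2)+\kappa(\partial\sigma)$. Multiply by $a_i$ and sum over the triangles of $c$. The left side sums to $\mathrm{area}(M)$ by Lemma~\ref{lem:volume}. Each edge has $|\kappa|\le\sqrt2L$, so the series $\sum_i\sum_j(-1)^ja_i\kappa(\sigma_i\circ\partial_j)$ converges absolutely and may be grouped by edges, and then it vanishes because $\partial c=0$. What remains is at most $\pi|c|_1$.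

The rearrangement is the point at which the Lipschitz bound enters: $\kappa$ is unbounded on the set of all paths, since a path that goes out to radius $\varrho$ and then runs $k$ times around the circle has $\kappa=2\pi k(\cosh\varrho-1)$.

Three things are needed to generalize this argument: a bounded cocycle $\beta$ on $D_h$ (Section~\ref{sec:siegel}), a substitute for $\kappa$ that compares the top power $\omega^d$ with a bounded cocycle (Section~\ref{sec:power}), and a map from Teichm\"uller space to $D_h$ (Section~\ref{sec:period}).

\section{A bounded cocycle on the Siegel disc}\label{sec:siegel}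

Write $D=D_h$. For symmetric $z$ we have $z^*=\bar z$, so $D$ is the open unit ball of the operator norm on $\mathrm{Sym}_h(\mathbb C)$; in particular it is bounded and convex. We construct the forms $\alpha_p$ from K\"ahler potentials centered at $p$, which makes all primitives explicit and avoids geodesics altogether.

\subsection{The action}
Let $\mathbb H_h$ be the Siegel upper half space of symmetric $\tau$ with $\mathrm{Im}\,\tau>0$. An element $s\in G$ acts on $\mathbb H_h$ by the rule that $s\binom\tau I$ equals $\binom{s\tau}I$ times an invertible $h\times h$ matrix. The action is transitive: the maps $\tau\mapsto a\tau a^{T}+x$ with $a\in\mathrm{GL}_h(\mathbb R)$ and $x\in\mathrm{Sym}_h(\mathbb R)$ belong to it and move $iI$ to any point. The Cayley transform $\tau\mapsto z=(\tau-i)(\tau+i)^{-1}$ is a biholomorphism $\mathbb H_h\to D$ with inverse $z\mapsto i(I+z)(I-z)^{-1}$, and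
\begin{equation}\label{eq:cayley}
\begin{aligned}
I-z^*z&=(\tau+i)^{-*}\bigl[(\bar\tau-i)(\tau+i)-(\bar\tau+i)(\tau-i)\bigr](\tau+i)^{-1}\\
&=(\tau+i)^{-*}\,4\,\mathrm{Im}\,\tau\,(\tau+i)^{-1}.
\end{aligned}
\end{equation}
Let
\[
\mathcal C=\begin{pmatrix}I&-iI\\ I&iI\end{pmatrix},\qquad I_{h,h}=\begin{pmatrix}I&0\\0&-I\end{pmatrix},\qquad J_0=\begin{pmatrix}0&I\\-I&0\end{pmatrix}.
\]
Then $\mathcal C\binom\tau I=\binom zI(\tau+i)$, so $\hat s=\mathcal Cs\mathcal C^{-1}$ satisfies $\hat s\binom zI=\binom{sz}Ij_z$ with $j_z$ invertible. Multiplying out gives $\mathcal C^*I_{h,h}\mathcal C=-2iJ_0$. As $s$ is real and $s^TJ_0s=J_0$, we get $\hat s^*I_{h,h}\hat s=I_{h,h}$. Applied to $\binom pI^*I_{h,h}\binom zI=\bar pz-I$, this yields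
\begin{equation}\label{eq:automorphy}
I-\overline{sp}\,(sz)=j_p^{-*}(I-\bar pz)\,j_z^{-1}\qquad(p,z\in D).
\end{equation}

\subsection{Potentials and primitives}
For $p\in D$ let
\[
\varphi_p(z)=\log\frac{|\det(I-z\bar p)|^2}{\det(I-z\bar z)\det(I-p\bar p)} .
\]
By \eqref{eq:automorphy} and $\det(I-\bar pz)=\det(I-z\bar p)$, replacing $(p,z)$ by $(sp,sz)$ multiplies numerator and denominator by $|\det j_p|^{-2}|\det j_z|^{-2}$. So $\varphi_{sp}\circ s=\varphi_p$. Let $\mathrm d^c=i(\bar\partial-\partial)$. Then $\mathrm d\mathrm d^c=2i\partial\bar\partial$, and for a nonvanishing holomorphic function $F$,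
\begin{equation}\label{eq:dc}
\mathrm d^c\log|F|^2=i\bigl(\overline{\mathrm dF/F}-\mathrm dF/F\bigr)=2\,\mathrm d\arg F .
\end{equation}
Put $\alpha_p=\mathrm d^c\varphi_p$. Since $\det(I-z\bar p)$ is holomorphic and nonvanishing in $z$, its contribution to $\alpha_p$ is closed by \eqref{eq:dc}, so $\mathrm d\alpha_p=\omega$ for all $p$. Since $s$ is holomorphic, $s^*\alpha_{sp}=\alpha_p$, and hence $s^*\omega=\omega$. From $-\log\det(I-z\bar z)=\sum_{j,k}|z_{jk}|^2+O(|z|^4)$ we get $\omega=2i\sum_{j,k}\mathrm dz_{jk}\wedge\mathrm d\bar z_{jk}>0$ at $0$. By transitivity $\omega$ is a K\"ahler form, and its metric at $0$ is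
\begin{equation}\label{eq:metric0}
|v|^2=4\operatorname{tr}(vv^*),\qquad v\in\mathrm{Sym}_h(\mathbb C).
\end{equation}

By \eqref{eq:dc}, $\alpha_y-\alpha_x$ is the differential of a difference of arguments, and boundedness comes from a bounded branch of the argument. For $z,p\in D$ the eigenvalues $\mu_1,\dots,\mu_h$ of $z\bar p$ satisfy $|\mu_i|<1$, so $1-\mu_i$ lies in the right half plane. Put
\[
A(z,p)=\sum_i\mathrm{Arg}(1-\mu_i)=-\mathrm{Im}\sum_{k\ge1}\frac1k\operatorname{tr}\bigl((z\bar p)^k\bigr).
\]
The first expression shows that $A$ is a branch of $\arg\det(I-z\bar p)$, that $|A|<\pi h/2$ and that $A(0,p)=A(z,0)=0$. The second shows that $A$ is real-analytic in $(z,p)$; and as $\operatorname{tr}((p\bar z)^k)=\overline{\operatorname{tr}((\bar pz)^k)}=\overline{\operatorname{tr}((z\bar p)^k)}$, it shows $A(p,z)=-A(z,p)$, so $A(z,z)=0$. For $x,y\in D$ define the function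
\[
\psi(x,y)(z)=2\bigl[A(z,y)-A(z,x)+A(y,x)\bigr].
\]
Then $\mathrm d\psi(x,y)=\alpha_y-\alpha_x$ by \eqref{eq:dc}, and $\psi(x,y)$ vanishes at $z=x$ and at $z=y$. The function $A$ is not invariant, but $\psi$ is: $\psi(sx,sy)\circ s$ and $\psi(x,y)$ are primitives of $\alpha_y-\alpha_x$ that vanish at $x$, so they are equal.

\begin{lemma}\label{lem:beta}
The function $\beta(x,y,w):=-\psi(y,w)+\psi(x,w)-\psi(x,y)$ on $D$ is constant. As a function $D^3\to\mathbb R$ it is $G$-invariant, and
\[
\beta(x,y,w)=2\bigl[A(x,y)+A(y,w)+A(w,x)\bigr],\qquad|\beta|<\pi h .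
\]
\end{lemma}

\begin{proof}
The differential is $-(\alpha_w-\alpha_y)+(\alpha_w-\alpha_x)-(\alpha_y-\alpha_x)=0$. Invariance follows from that of $\psi$. Evaluating at $z=x$ gives $\beta=-\psi(y,w)(x)=-2[A(x,w)-A(x,y)+A(w,y)]$, which is the formula. Term by term this is bounded only by $3\pi h$; but by invariance and transitivity we may take $x=0$, and $\beta(0,y,w)=2A(y,w)$.
\end{proof}

\begin{example}
Let $h=1$ and $z=re^{i\theta}$. By \eqref{eq:dc}, $\mathrm d^cr=r\,\mathrm d\theta$, so $\alpha_0=\mathrm d^c(-\log(1-r^2))=\frac{2r^2}{1-r^2}\mathrm d\theta$. With $r=\tanh(\varrho/2)$ this is $(\cosh\varrho-1)\mathrm d\theta$, the form of Section~\ref{sec:model}. The left side of \eqref{eq:area} equals $\psi(x_1,x_0)(x_2)=2[A(x_2,x_0)-A(x_2,x_1)+A(x_0,x_1)]=\beta(x_0,x_1,x_2)$. So $\beta$ is the signed area of the geodesic triangle.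
\end{example}

\section{The top power and the proof of the criterion}\label{sec:power}

We need a bounded cocycle that represents $\omega^d$. The cup power of $\beta$ is bounded by $(\pi h)^d$ for free. The work is to compare a cup product, which depends only on vertices, with a wedge product, which is integrated over the whole simplex, by a primitive that we can estimate. A double complex that interpolates between the two kinds of objects produces such a primitive by a formal computation.

\subsection{The double complex}
Let $C^{p,q}$ be the space of maps $u$ from $D^{p+1}$ to smooth $q$-forms on $D$ such that $s^*u(sx_0,\dots,sx_p)=u(x_0,\dots,x_p)$ for all $s\in G$. The exterior derivative $\mathrm d:C^{p,q}\to C^{p,q+1}$ commutes with the coboundary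
\[
(\delta u)(x_0,\dots,x_{p+1})=\sum_{i=0}^{p+1}(-1)^iu(x_0,\dots,\hat x_i,\dots,x_{p+1}),
\]
and we put $\mathfrak D=\delta+(-1)^p\mathrm d$ on $C^{p,q}$. We have $\omega\in C^{0,2}$ (independent of $x_0$), $\alpha\in C^{0,1}$, $\psi\in C^{1,0}$, $\beta\in C^{2,0}$, and Section~\ref{sec:siegel} says
\begin{equation}\label{eq:zigzag}
\mathrm d\alpha=\omega,\qquad\delta\alpha=\mathrm d\psi,\qquad\delta\psi=-\beta,\qquad\mathrm d\beta=0,\qquad\delta\beta=0 .
\end{equation}
Thus $\mathfrak D(\alpha+\psi)=\omega-\beta$. For $u\in C^{p,q}$ and $v\in C^{p',0}$ with constant values let $(u\cup v)(x_0,\dots,x_{p+p'})=u(x_0,\dots,x_p)\,v(x_p,\dots,x_{p+p'})$. Then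
\begin{equation}\label{eq:leibniz}
\mathrm d(u\cup v)=\mathrm du\cup v,\qquad\delta(u\cup v)=\delta u\cup v+(-1)^pu\cup\delta v .
\end{equation}
For the second identity, the terms with $i\le p$ in $\delta(u\cup v)$ add up to $\delta u\cup v+(-1)^pR$ and those with $i\ge p+1$ to $(-1)^pu\cup\delta v-(-1)^pR$, where $R=u(x_0,\dots,x_p)v(x_{p+1},\dots,x_{p+p'+1})$. Let $\beta^{\cup0}=1\in C^{0,0}$ and
\[
\beta^{\cup k}(x_0,\dots,x_{2k})=\prod_{i=1}^k\beta(x_{2i-2},x_{2i-1},x_{2i}).
\]
By \eqref{eq:leibniz} and induction $\delta\beta^{\cup k}=0$, and $|\beta^{\cup k}|\le(\pi h)^k$ by Lemma~\ref{lem:beta}. The primitive imitates the identity $X^d-Y^d=\sum_jX^j(X-Y)Y^{d-1-j}$.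

\begin{lemma}\label{lem:primitive}
For $0\le j\le d-1$ and $k=d-1-j$ let
\[
\xi_j=(\omega^j\wedge\alpha)\cup\beta^{\cup k}\in C^{2k,2j+1},\qquad\zeta_j=(\omega^j\psi)\cup\beta^{\cup k}\in C^{2k+1,2j},
\]
and let $\eta=\sum_{j=0}^{d-1}(\xi_j+\zeta_j)$. Then $\mathfrak D\eta=\omega^d-\beta^{\cup d}$.
\end{lemma}

\begin{proof}
By \eqref{eq:zigzag}, \eqref{eq:leibniz}, $\mathrm d\omega=0$ and $\delta\beta^{\cup k}=0$,
\[
\mathrm d\xi_j=\omega^{j+1}\cup\beta^{\cup k},\qquad\delta\xi_j=(\omega^j\wedge\mathrm d\psi)\cup\beta^{\cup k}=\mathrm d\zeta_j,\qquad\delta\zeta_j=-\omega^j\cup\beta^{\cup(k+1)} .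
\]
The first degree is even for $\xi_j$ and odd for $\zeta_j$, so $\mathfrak D(\xi_j+\zeta_j)=\delta\xi_j+\mathrm d\xi_j+\delta\zeta_j-\mathrm d\zeta_j=T_{j+1}-T_j$ with $T_j=\omega^j\cup\beta^{\cup(d-j)}$. The sum telescopes to $T_d-T_0$.
\end{proof}

\subsection{Evaluation on Lipschitz simplices}
Let $M$ and $\Phi$ be as in Theorem~\ref{thm:A}. An element of $C^{p,q}$ is evaluated on a $(p+q)$-simplex by feeding it the first $p+1$ vertices and integrating the resulting $q$-form over the back face. Precisely, for a Lipschitz simplex $\sigma:\Delta^{p+q}\to M$ choose a lift $\tilde\sigma$ to $\widetilde M$, let $F=\Phi\circ\tilde\sigma$ and $x_i=F(e_i)$, and put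
\[
E(u)(\sigma)=\int_{[e_p,\dots,e_{p+q}]}F^*u(x_0,\dots,x_p),\qquad u\in C^{p,q}.
\]
Replacing $F$ by $s\circ F$ with $s\in G$ does not change the right side. Another lift of $\sigma$ has this effect, so $E(u)(\sigma)$ is well defined; this is the only use of equivariance besides the definition of $\Omega$, and it does not require $\gamma\mapsto s$ to be a homomorphism.

For $d=1$ we get $E(\eta)(\lambda)=\int F^*\alpha_{x_0}+\psi(x_0,x_1)(x_1)=\int F^*\alpha_{x_0}$, the functional $\kappa$ of Section~\ref{sec:model}. For $d=2$,
\begin{multline*}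
E(\eta)(\sigma)=\int_{\Delta^3}F^*(\omega\wedge\alpha_{x_0})+\int_{[e_1,e_2,e_3]}F^*\bigl(\psi(x_0,x_1)\,\omega\bigr)\\
+\beta(x_0,x_1,x_2)\int_{[e_2,e_3]}F^*\alpha_{x_0}+\psi(x_0,x_1)(x_3)\,\beta(x_1,x_2,x_3).
\end{multline*}

\begin{lemma}\label{lem:chainmap}
For $u\in C^{p,q}$ and a Lipschitz simplex $\sigma$ of dimension $l=p+q+1$,
\[
\sum_{j=0}^l(-1)^jE(u)(\sigma\circ\partial_j)=E(\delta u)(\sigma)+(-1)^pE(\mathrm du)(\sigma)=E(\mathfrak Du)(\sigma).
\]
\end{lemma}

\begin{proof}
Lift the faces by restricting $\tilde\sigma$. The face map $\partial_j$ skips the vertex $e_j$, so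
\[
E(u)(\sigma\circ\partial_j)=
\begin{cases}
\int_{[e_{p+1},\dots,e_l]}F^*u(x_0,\dots,\hat x_j,\dots,x_{p+1}),&j\le p,\\[4pt]
\int_{[e_p,\dots,\hat e_j,\dots,e_l]}F^*u(x_0,\dots,x_p),&j\ge p+1.
\end{cases}
\]
Let $R=\int_{[e_{p+1},\dots,e_l]}F^*u(x_0,\dots,x_p)$. The terms with $j\le p$ are all the terms of $E(\delta u)(\sigma)$ except the last, which is $(-1)^{p+1}R$; so they add up to $E(\delta u)(\sigma)+(-1)^pR$. Lemma~\ref{lem:stokes} on the face $[e_p,\dots,e_l]$ gives $E(\mathrm du)(\sigma)=R+\sum_{j\ge p+1}(-1)^{j-p}E(u)(\sigma\circ\partial_j)$; so the terms with $j\ge p+1$ add up to $(-1)^pE(\mathrm du)(\sigma)-(-1)^pR$.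
\end{proof}

\begin{lemma}\label{lem:bound}
For every $L$ there is $C(L)<\infty$ such that $|E(\eta)(\sigma)|\le C(L)$ for all $L$-Lipschitz simplices $\sigma:\Delta^{2d-1}\to M$.
\end{lemma}

\begin{proof}
The map $F$ is $R$-Lipschitz with $R=\mathrm{Lip}(\Phi)L$. Replacing $F$ by $s\circ F$ we may assume $x_0=0$. Then $F$ takes values in the closed ball $B$ of radius $\sqrt2R$ about $0$, which is compact because $D$ is complete. The forms $\omega^j\wedge\alpha_x$ and $\psi(x,y)\omega^j$ at $z$ depend continuously on $(x,y,z)$, so their norms are bounded on $B^3$, and $\beta$ is bounded. Pulling back a $q$-form multiplies its norm by at most $R^q$.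
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Since $\Phi$ is holomorphic, $\Phi^*\omega$ is a semipositive $(1,1)$-form, positive definite where the differential of $\Phi$ is injective. So $\Theta=\Omega^d$ is a nonnegative top form for the complex orientation, positive near any point where $\Phi$ is immersive; this gives the last assertion. Also $|\Theta|\le\mathrm{Lip}(\Phi)^{2d}|\omega^d|$, and $|\omega^d|$ is constant on $D$ by homogeneity.

Let $c=\sum_ia_i\sigma_i$ be a fundamental cycle with $|c|_1<\infty$ and $\mathrm{Lip}(c)=L<\infty$; if there is none, $\|M\|_{\mathrm{Lip}}=\infty$ and there is nothing to prove. We have $E(\omega^d)(\sigma)=\int\sigma^*\Theta$, so Lemmas~\ref{lem:primitive} and~\ref{lem:chainmap} give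
\[
\sum_ia_i\Bigl(\int\sigma_i^*\Theta-E(\beta^{\cup d})(\sigma_i)\Bigr)=\sum_i\sum_{j=0}^{2d}(-1)^ja_i\,E(\eta)(\sigma_i\circ\partial_j).
\]
Faces of $L$-Lipschitz simplices are $L$-Lipschitz, so by Lemma~\ref{lem:bound} the double series is dominated by $(2d+1)C(L)|c|_1$ and converges absolutely. Group its terms by the simplex $\tau=\sigma_i\circ\partial_j$. The group of $\tau$ is $E(\eta)(\tau)$ times the coefficient of $\tau$ in $\partial c$, which is $0$. With Lemma~\ref{lem:volume} we obtain
\begin{equation}\label{eq:main}
\int_M\Omega^d=\sum_ia_i\,E(\beta^{\cup d})(\sigma_i)\le(\pi h)^d|c|_1 .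
\end{equation}
Taking the infimum over $c$ proves the theorem.
\end{proof}

\begin{remark}
Holomorphy of $\Phi$ is used only for the sign of $\Omega^d$, and completeness of $M$ only because it is part of the definition of $\|M\|_{\mathrm{Lip}}$. The Lipschitz bounds on $\Phi$ and on $c$ are used in Lemmas~\ref{lem:volume} and~\ref{lem:bound}. The bound on $c$ cannot be dropped: in the cases (ii) of the introduction $\|M_\Gamma\|=0$, while $\int_{M_\Gamma}\Omega^d>0$ by Theorem~\ref{thm:B}.
\end{remark}

\section{An immersion of Teichm\"uller space into a Siegel disc}\label{sec:period}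

The natural map from Teichm\"uller space to a Siegel space is the period map. It has two defects: it does not see the punctures (for $g=0$ its target is a point), and for $g\ge3$ it fails to be immersive along the hyperelliptic locus. Both are removed by first passing to a covering surface that is branched over the punctures and is never hyperelliptic. For equivariance under all of $\mathrm{Mod}_{g,n}$ the covering has to be characteristic.

\subsection{Background}\label{sec:background}
Let $S$ be a closed oriented surface of genus $g$ and $P\subset S$ a set of $n$ points. A point of $\mathcal T_{g,n}$ is represented by a Riemann surface structure $X$ on $S$ compatible with the orientation, two structures being identified if the identity of $S$ is isotopic relative to $P$ to a biholomorphism between them. A homeomorphism $f$ of $(S,P)$ preserving the orientation acts by pushing structures forward. Let $\mathcal Q(X,P)$ be the space of meromorphic quadratic differentials on $X$ with at most simple poles at $P$ and no other poles. We use the following standard facts.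
\begin{itemize}
\item[(T1)] $\mathcal T_{g,n}$ is a contractible complex manifold of dimension $3g-3+n$, on which $\mathrm{Mod}_{g,n}$ acts holomorphically and properly discontinuously. For each $X$, the map $\mu\mapsto[\mu]$ from the open unit ball of $L^\infty$ Beltrami differentials on $X$ to $\mathcal T_{g,n}$ is holomorphic and surjective and has local holomorphic sections.
\item[(T2)] Its derivative at $0$ identifies the tangent space at $X$ with the Beltrami differentials modulo those $\mu$ with $\int_X\mu\theta=0$ for all $\theta\in\mathcal Q(X,P)$.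
\item[(T3)] For $0\ne\theta\in\mathcal Q(X,P)$ the \emph{Teichm\"uller disc} $F_\theta:\mathbb D\to\mathcal T_{g,n}$, $t\mapsto[t\bar\theta/|\theta|]$, is holomorphic and satisfies $d_{\mathrm T}(F_\theta(t),F_\theta(t'))=\frac12d_{\mathbb D}(t,t')$, where $d_{\mathbb D}$ is the Poincar\'e distance of curvature $-1$. Every point of $\mathcal T_{g,n}$ lies on such a disc through $X$.
\end{itemize}
Let $S'$ be a closed oriented surface of genus $h\ge2$, with Teichm\"uller space $\mathcal T_h=\mathcal T_{h,0}$ and a symplectic basis $a_1,\dots,a_h,b_1,\dots,b_h$ of $H_1(S';\mathbb Z)$. For $Y\in\mathcal T_h$ let $u_1,\dots,u_h$ be the basis of $H^0(K_Y)$ with $\int_{a_k}u_j=\delta_{jk}$, and $\tau_{jk}=\int_{b_k}u_j$.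
\begin{itemize}
\item[(P1)] The period map $\mathrm{Per}:Y\mapsto\tau$ is a holomorphic map $\mathcal T_h\to\mathbb H_h$, and its derivative in the direction $\mu$ is $c\int_Y\mu\,u_ju_k$ with a universal constant $c\ne0$ (Rauch's formula). By (T2), $\mathrm{Per}$ is immersive at $Y$ if and only if the multiplication $\mathrm{Sym}^2H^0(K_Y)\to H^0(K_Y^2)$ is surjective.
\item[(P2)] This multiplication is surjective if $Y$ is not hyperelliptic (Max Noether's theorem).
\end{itemize}

\begin{lemma}\label{lem:perequiv}
For every orientation-preserving homeomorphism $f'$ of $S'$ there is $s\in\mathrm{Sp}(2h,\mathbb Z)$ with $\mathrm{Per}(f'\cdot Y)=s\,\mathrm{Per}(Y)$ for all $Y\in\mathcal T_h$.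
\end{lemma}

\begin{proof}
Identify $H^1(S';\mathbb C)$ with $\mathbb C^{2h}$ by the periods over $b_1,\dots,b_h,a_1,\dots,a_h$. Then $H^{1,0}(Y)$ is the column span of $\binom\tau I$, the lattice $H^1(S';\mathbb Z)$ is $\mathbb Z^{2h}$, and the cup product pairing is given by $\pm J_0$. The map $(f'^{-1})^*$ preserves lattice and pairing, so it is a matrix $s\in\mathrm{Sp}(2h,\mathbb Z)$, and it carries $H^{1,0}(Y)$ onto $H^{1,0}(f'\cdot Y)$.
\end{proof}

The Lipschitz property costs nothing: it holds for every holomorphic map.

\begin{lemma}\label{lem:schwarz}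
Every holomorphic map $\Phi:\mathcal T_{g,n}\to D_h$ is $2\sqrt h$-Lipschitz for $d_{\mathrm T}$.
\end{lemma}

\begin{proof}
By (T3) it suffices to show that a holomorphic map $v:\mathbb D\to D_h$ is $\sqrt h$-Lipschitz for $d_{\mathbb D}$, that is, to bound its derivative at each point. Composing with holomorphic isometries of $\mathbb D$ and of $D_h$, we reduce to the derivative at $0$ with $v(0)=0$. For unit vectors $x,y\in\mathbb C^h$ the function $t\mapsto x^*v(t)y$ maps $\mathbb D$ to $\mathbb D$ and fixes $0$, so $|x^*v'(0)y|\le1$ by the Schwarz lemma. Thus $v'(0)$ has operator norm at most $1$, and $|v'(0)|^2\le4h$ by \eqref{eq:metric0}, while $\partial/\partial t$ has squared Poincar\'e length $4$ at $0$.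
\end{proof}

\subsection{The covering}
Let $S^\circ=S\setminus P$ and $\Pi=\pi_1(S^\circ)$. Let $\Pi'\subset\Pi$ be the subgroup generated by all cubes $x^3$ and all triple commutators $[[x,y],z]$. Every automorphism of $\Pi$ permutes these generators, so $\Pi'$ is normal and invariant under all automorphisms. Let $Q=\Pi/\Pi'$.

\begin{lemma}\label{lem:Q}
$Q$ is a finite non-cyclic $3$-group, and a simple loop around a point of $P$ has order exactly $3$ in $Q$.
\end{lemma}

\begin{proof}
Every element of $Q$ satisfies $x^3=1$, and $[Q,Q]$ is central. Hence the commutator is bimultiplicative, and $[Q,Q]$ is generated by the commutators of finitely many generators of $Q$. So $[Q,Q]$ and $Q/[Q,Q]$ are finitely generated abelian groups killed by $3$, and $Q$ is a finite $3$-group. It surjects onto $H_1(S^\circ;\mathbb F_3)=\mathbb F_3^r$, where $r=2g\ge4$ if $n=0$, and $r=2g+n-1$ if $n\ge1$; in the latter case $r\ge3$ for $g=0$ and $r\ge2$ for $g\ge1$. So $Q$ is not cyclic.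

It remains to see that peripheral loops are nontrivial in $Q$. If $n\ge2$, their classes $c_1,\dots,c_n$ in $H_1(S^\circ;\mathbb F_3)$ satisfy only the relation $\sum c_i=0$, so each is nonzero. If $n=1$, then $g\ge1$, the group $\Pi$ is free on $a_1,b_1,\dots,a_g,b_g$, and the peripheral loop is conjugate to $(\prod[a_i,b_i])^{\pm1}$. Let $\mathrm{Heis}$ be the group of upper triangular unipotent $3\times3$ matrices over $\mathbb F_3$. Its triple commutators vanish, and $(I+\nu)^3=I+3\nu+3\nu^2+\nu^3=I$, so every homomorphism $\Pi\to\mathrm{Heis}$ factors through $Q$. Send $a_1,b_1$ to two non-commuting elements $x,y$ and the other generators to $1$; then $\prod[a_i,b_i]\mapsto[x,y]\ne1$.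
\end{proof}

The abelian quotient $H_1(S^\circ;\mathbb F_3)$ would do for $n\ne1$; nilpotency class $2$ is there to detect a single puncture. Let $q:S'\to S$ be the branched covering with deck group $Q$ obtained by filling in the covering of $S^\circ$ with group $\Pi'$. It has branching index $3$ at every point over $P$ and is unbranched elsewhere. Each point of $P$ has $|Q|/3$ preimages, so the genus $h$ of $S'$ satisfies
\[
2h-2=|Q|\,\bigl(2g-2+\tfrac{2n}3\bigr).
\]
The right side is positive for $g\ge2$, for $g=1$, $n\ge1$, and for $g=0$, $n\ge4$. So $h\ge2$.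

For a structure $X$ on $S$ let $X'$ be the structure on $S'$ for which $q:X'\to X$ is holomorphic; near a branch point $q$ has the form $z=w^3$. The group $Q$ acts on $X'$ by automorphisms.

\begin{lemma}\label{lem:hyper}
$X'$ is never hyperelliptic.
\end{lemma}

\begin{proof}
Suppose it is. The hyperelliptic involution $\varepsilon$ is central in $\mathrm{Aut}(X')$, so there is a homomorphism $\mathrm{Aut}(X')\to\mathrm{Aut}(X'/\varepsilon)=\mathrm{PGL}_2(\mathbb C)$ with kernel $\{1,\varepsilon\}$. As $|Q|$ is odd, it embeds $Q$. The finite subgroups of $\mathrm{PGL}_2(\mathbb C)$ are cyclic, dihedral, $A_4$, $S_4$ and $A_5$, so those of odd order are cyclic. This contradicts Lemma~\ref{lem:Q}.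
\end{proof}

This lemma is the reason for using an odd prime.

\begin{lemma}\label{lem:iota}
The rule $X\mapsto X'$ defines a holomorphic immersion $\iota:\mathcal T_{g,n}\to\mathcal T_h$. Every orientation-preserving homeomorphism $f$ of $(S,P)$ lifts to an orientation-preserving homeomorphism $f'$ of $S'$, and $\iota(f\cdot X)=f'\cdot\iota(X)$ for all $X$.
\end{lemma}

\begin{proof}
Since $\Pi'$ is invariant under automorphisms of $\Pi$, the map $f$ lifts to the covering of $S^\circ$, and the lift extends over the filled-in points to $f'$ with $q\circ f'=f\circ q$. This identity shows that $f'$ is a biholomorphism from $X'$ to $(f\cdot X)'$, which is the equivariance on the level of structures. An isotopy relative to $P$ from the identity to $f$ lifts to an isotopy from the identity of $S'$ to a lift $f'$, so $\iota$ is well defined on Teichm\"uller space.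

In the description (T1) based at $X$ and $X'$, the map $\iota$ is induced by the linear isometry $\mu\mapsto q^*\mu$. Composing with local holomorphic sections shows that $\iota$ is holomorphic, and its derivative at $X$ sends the class of $\mu$ to the class of $q^*\mu$. For $\theta\in\mathcal Q(X,P)$ the pullback $q^*\theta$ is holomorphic on $X'$, because $z=w^3$ gives $\mathrm dz^2/z=9w\,\mathrm dw^2$; this is where branching over every puncture is needed. Also $\int_{X'}q^*\mu\;q^*\theta=|Q|\int_X\mu\theta$. If $q^*\mu$ represents $0$, the left side vanishes for all $\theta$ by (T2), and so $\mu$ represents $0$.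
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Phi$ be the composition of $\iota$, $\mathrm{Per}$ and the Cayley transform. It is a holomorphic immersion by Lemma~\ref{lem:iota}, Lemma~\ref{lem:hyper}, (P1) and (P2). It is equivariant by Lemmas~\ref{lem:iota} and~\ref{lem:perequiv}, and Lipschitz for $d_m$ by Lemma~\ref{lem:schwarz} and $d_{\mathrm T}\le C\,d_m$. Let $\Gamma$ be torsion-free of finite index. Point stabilizers in $\mathrm{Mod}_{g,n}$ are finite by (T1), so $\Gamma$ acts freely, and the contractible space $\mathcal T_{g,n}$ is the universal cover of $M_\Gamma$ with deck group $\Gamma$. Theorem~\ref{thm:A} gives $\|M_\Gamma\|_{\mathrm{Lip}}\ge(\pi h)^{-d}\int_{M_\Gamma}\Omega^d>0$. Divide by the index.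
\end{proof}

\section{Submanifolds, the Hodge bundle and genus one}\label{sec:complements}

\subsection{Proof of Theorem~\ref{thm:C}(2)}
Let $V\subset M_\Gamma$ be a closed connected complex submanifold of dimension $d'\ge1$. The inclusion of $V$ with its induced metric is $1$-Lipschitz, so a Cauchy sequence in $V$ converges in $M_\Gamma$, its limit lies in the closed set $V$, and $V$ is complete. Let $\ell:\widetilde V\to\mathcal T_{g,n}$ be a lift of $\widetilde V\to V\subset M_\Gamma$. It is a holomorphic immersion that preserves lengths of curves, hence is $1$-Lipschitz. For a deck transformation $\gamma'$ of $\widetilde V$, the map $\ell\circ\gamma'$ is another lift, so $\ell\circ\gamma'=\gamma\circ\ell$ with $\gamma\in\Gamma$. Thus $\Phi\circ\ell$, with $\Phi$ from Theorem~\ref{thm:B}, satisfies the hypotheses of Theorem~\ref{thm:A} and is an immersion, and $\|V\|_{\mathrm{Lip}}>0$.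

Let $V$ be compact, so that locally finite chains are finite. The cochain $E(\beta^{\cup d'})$ formed with $\Phi\circ\ell$ depends only on the vertices of lifted simplices. So it is defined on all singular simplices, it is bounded by $(\pi h)^{d'}$, and it is a cocycle because $\delta\beta^{\cup d'}=0$. Its value on a fundamental cycle $c$ is therefore the same as on the fundamental cycle of a smooth triangulation, which is Lipschitz; by \eqref{eq:main} this value is $\int_V\Omega^{d'}$. Hence $|c|_1\ge(\pi h)^{-d'}\int_V\Omega^{d'}$ for every $c$, and $\|V\|>0$. \qed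

\subsection{Proof of Theorem~\ref{thm:C}(3)}
For positivity of an integral, immersivity at one point is enough, so for $n=0$ no covering is needed. Let $g\ge2$, $d=3g-3$, and let $\Phi:\mathcal T_g\to D_g$ be $\mathrm{Per}$ followed by the Cayley transform. It is equivariant and Lipschitz by Lemmas~\ref{lem:perequiv} and~\ref{lem:schwarz}. For $g\ge3$ the hyperelliptic surfaces form a locus of dimension $2g-1<3g-3$, and $\Phi$ is immersive at the other points by (P1) and (P2). For $g=2$ it is immersive everywhere: $x=u_2/u_1$ is a nonconstant function, so $1,x,x^2$ and hence $u_1^2,u_1u_2,u_2^2$ are linearly independent in the $3$-dimensional space $H^0(K^2)$. Theorem~\ref{thm:A} gives $\|M_\Gamma\|_{\mathrm{Lip}}\ge(\pi g)^{-d}\int_{M_\Gamma}\Omega^d>0$.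

It remains to identify $\Omega$. By \eqref{eq:cayley}, $\log\det(I-z\bar z)$ and $\log\det\mathrm{Im}\,\tau$ differ by a constant and $\log|\det(\tau+i)|^2$, which is killed by $\partial\bar\partial$. So $\omega=-2i\,\partial\bar\partial\log\det\mathrm{Im}\,\tau$. The Hodge bundle $\mathbb E$ has fiber $H^0(K_Y)$ and metric $\langle u,u'\rangle=\frac i2\int_Yu\wedge\bar u'$. Over $\mathcal T_g$ the normalized basis is a holomorphic frame, and Riemann's bilinear relation gives
\[
\langle u_j,u_k\rangle=\frac i2\sum_l\Bigl(\int_{a_l}u_j\int_{b_l}\bar u_k-\int_{b_l}u_j\int_{a_l}\bar u_k\Bigr)=\frac i2(\bar\tau_{kj}-\tau_{jk})=\mathrm{Im}\,\tau_{jk}.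
\]
The first Chern form of a Hermitian holomorphic bundle with Gram matrix $H$ in a holomorphic frame is $-\frac i{2\pi}\partial\bar\partial\log\det H$. Hence $c_1(\mathbb E)=\Omega/4\pi$, and $(\pi g)^{-d}\Omega^d=(4/g)^dc_1(\mathbb E)^d$. Divide by the index. \qed

\subsection{Proof of Theorem~\ref{thm:C}(4)}\label{sec:genusone}
If $d=1$, a Teichm\"uller disc $F_\theta$ is biholomorphic: it is injective and holomorphic, so its image is open, and the image is complete, so it is closed. Hence $d_{\mathrm T}$ is half the hyperbolic distance. As $\|M_\Gamma\|_{\mathrm{Lip}}$ depends only on the bi-Lipschitz class, we may take $m$ to be the hyperbolic metric on $\mathcal T_{1,1}=\mathbb H^2$. Theorem~\ref{thm:A} for the Cayley transform $\mathbb H^2\to D_1$, or Section~\ref{sec:model}, gives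
\begin{equation}\label{eq:surface}
\|M\|_{\mathrm{Lip}}\ge\mathrm{area}(M)/\pi
\end{equation}
for every complete oriented hyperbolic surface $M$.

Equality holds for a closed surface $N_k$ of genus $k\ge2$, whose area is $4\pi(k-1)$. By compactness $\|N_k\|_{\mathrm{Lip}}$ does not depend on the metric, so take for $N_k$ the regular hyperbolic $4k$-gon with angles $\pi/2k$ and sides glued by the word $a_1b_1a_1^{-1}b_1^{-1}\cdots a_kb_ka_k^{-1}b_k^{-1}$, read from a vertex $v_0$. Cut it into $4k-2$ triangles by the diagonals from $v_0$. Orient the sides as the $a_i$, $b_i$ and the diagonals away from $v_0$. The two sides at $v_0$, labeled $a_1$ and $b_k$, also point away from $v_0$, so in each triangle the orientations of the edges come from an ordering of the vertices that starts with $v_0$. Parametrize each triangle by geodesic coning from $v_0$, a Lipschitz map with constant speed on the edges. The sum of these simplices, with signs given by the orientation, is a fundamental cycle, and $\|N_k\|_{\mathrm{Lip}}\le4k-2$. A $j$-fold covering of $N_k$ has genus $j(k-1)+1$, so Lemma~\ref{lem:cover}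 gives $\|N_k\|_{\mathrm{Lip}}\le(4j(k-1)+2)/j$ for all $j$. With \eqref{eq:surface}, $\|N_k\|_{\mathrm{Lip}}=4k-4=\mathrm{area}(N_k)/\pi$.

The proportionality principle of L\"oh and Sauer \cite{LS} states: if $M$ and $N$ are complete, nonpositively curved and of finite volume, with isometric universal covers, then $\|M\|_{\mathrm{Lip}}/\mathrm{vol}(M)=\|N\|_{\mathrm{Lip}}/\mathrm{vol}(N)$. Applied to $M_\Gamma$ and $N_k$ it gives $\|M_\Gamma\|_{\mathrm{Lip}}=\mathrm{area}(M_\Gamma)/\pi$, so equality holds in Theorem~\ref{thm:A}. The standard fundamental domain of $\mathrm{SL}(2,\mathbb Z)$ has area $\pi/3$. As $\Gamma$ is torsion-free, $-1\notin\Gamma$, so the image of $\Gamma$ in $\mathrm{PSL}(2,\mathbb Z)$ has index $\frac12[\mathrm{SL}(2,\mathbb Z):\Gamma]$, and $\mathrm{area}(M_\Gamma)=\frac\pi6[\mathrm{SL}(2,\mathbb Z):\Gamma]$. The orbifold value is $\frac16$. \qed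

\section{Finiteness}\label{sec:finite}

By McMullen \cite{McM}, $\mathcal T_{g,n}$ has a complete $\mathrm{Mod}_{g,n}$-invariant Riemannian metric $m_0$, bi-Lipschitz equivalent to the Teichm\"uller metric, with bounded sectional curvature, injectivity radius bounded below on $\mathcal T_{g,n}$, and $\mathrm{vol}(M_\Gamma)<\infty$. For $d=1$ we take for $m_0$ the hyperbolic metric, as in Section~\ref{sec:genusone}. The area is finite for $(1,1)$ as computed there, and for $(0,4)$ because the subgroup fixing each puncture has finite index and, by the cross-ratio, has quotient $\mathbb C\setminus\{0,1\}$, of area $2\pi$. Since $m$ and $m_0$ are bi-Lipschitz equivalent, Theorem~\ref{thm:C}(1) follows from Theorem~\ref{thm:B} and the next proposition.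

\begin{proposition}\label{prop:finite}
Let $M$ be a connected oriented complete Riemannian $N$-manifold of finite volume with bounded sectional curvature, whose universal cover $\widetilde M$ has injectivity radius bounded below. Then $\|M\|_{\mathrm{Lip}}<\infty$.
\end{proposition}

On $\widetilde M$ the geometry is uniform at a fixed scale $r$, and one would like to use geodesic simplices with vertices in an $r$-net invariant under the deck group $\Gamma$. The difficulty is that such a net need not have bounded multiplicity: deep in a cusp of a hyperbolic surface a parabolic element moves points arbitrarily little, so balls of radius $2r$ contain arbitrarily many points of the net. We therefore use all small geodesic simplices on the net, weighted by a partition of unity $(\lambda_\nu)$ for which $\sum_\nu|\mathrm d\lambda_\nu|$ is bounded although the number of terms is not.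

\begin{proof}
Let $\mathrm{pr}:\widetilde M\to M$ be the projection. By the theorems of Whitehead and Rauch, the bounds on curvature and injectivity radius give $\rho>0$ such that for all $x\in\widetilde M$:
\begin{itemize}
\item[(a)] any two points of a ball $B(x,\rho')$ with $\rho'\le\rho$ are joined by a unique minimizing geodesic of $\widetilde M$, and it lies in the ball;
\item[(b)] $\exp_x$ maps the $\rho$-ball in $T_x\widetilde M$ diffeomorphically onto $B(x,\rho)$, and the differentials of $\exp_x$ and of its inverse have norm at most $2$ there.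
\end{itemize}
Both balls in (b) are convex, so $\exp_x$ and its inverse are $2$-Lipschitz on them; balls of radius at most $\rho$ are contractible; and their volumes agree with the Euclidean ones up to a factor $2^{\pm N}$. Fix $r>0$ with $(4+N)r<\rho$.

\emph{Step 1: the partition of unity.} Choose a countable locally finite cover of $M$ by relatively compact open sets $V_1,V_2,\dots$ such that $\mathrm{pr}^{-1}(V_i)$ is the disjoint union of the translates $\gamma\widetilde V_i$ of an open set $\widetilde V_i$ of diameter less than $r$ that maps homeomorphically onto $V_i$. Let $U_i=V_i\setminus\bigcup_{j<i}V_j$, discard the empty ones, let $\widetilde U_i\subset\widetilde V_i$ be the lift of $U_i$, and pick $p_i\in\widetilde U_i$. Let $\mathcal N$ be the set of points $\nu=\gamma p_i$, and put $U_\nu=\gamma\widetilde U_i$. The $U_\nu$ are Borel sets of diameter less than $r$ that partition $\widetilde M$, with $\nu\in U_\nu$ and $U_{\gamma\nu}=\gamma U_\nu$. The family is locally finite: a compact set projects to a set that meets finitely many $V_i$, and it meets finitely many translates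 of each bounded set $\widetilde V_i$.

Let $\chi:[0,\infty)\to[0,1]$ be smooth, equal to $1$ on $[0,\frac12]$, with support in $[0,1)$. The function $w(x,y)=\chi(\operatorname{dist}(x,y)/r)$ is smooth and $\Gamma$-invariant, and $|\mathrm d_xw|\le\sup|\chi'|/r$. Put
\[
\Lambda_\nu(x)=\int_{U_\nu}w(x,y)\,\mathrm{dvol}(y),\qquad W=\sum_\nu\Lambda_\nu=\int_{\widetilde M}w(\cdot,y)\,\mathrm{dvol}(y),\qquad\lambda_\nu=\Lambda_\nu/W .
\]
Then $W(x)\ge\mathrm{vol}\,B(x,r/2)\ge v_0>0$, and both $|\mathrm dW|$ and $\sum_\nu|\mathrm d\Lambda_\nu|$ are at most $\int_{B(x,r)}|\mathrm d_xw|\,\mathrm{dvol}(y)\le C_0$, with constants independent of $x$; here it matters that the $U_\nu$ are disjoint. The $\lambda_\nu$ are smooth, $\operatorname{supp}\lambda_\nu\subset B(\nu,2r)$, the supports are locally finite, $\sum_\nu\lambda_\nu=1$, $\lambda_{\gamma\nu}\circ\gamma=\lambda_\nu$, and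
\begin{equation}\label{eq:gradients}
\sum_\nu|\mathrm d\lambda_\nu|\le\frac{\sum_\nu|\mathrm d\Lambda_\nu|}W+\frac{|\mathrm dW|\sum_\nu\Lambda_\nu}{W^2}\le\frac{2C_0}{v_0}=:C_1 .
\end{equation}

\emph{Step 2: straight simplices.} For points $\nu_0,\dots,\nu_k$ in a common ball of radius $2r$ define $[\nu_0,\dots,\nu_k]:\Delta^k\to\widetilde M$ by induction on $k$. Write $t\in\Delta^k$ as $(1-s)e_0+su$ with $u$ in the face opposite to $e_0$, and send $t$ to the point at parameter $s$ on the minimizing geodesic $[0,1]\to\widetilde M$ from $\nu_0$ to $[\nu_1,\dots,\nu_k](u)$. By (a) and induction, the image lies in every ball of radius at most $\rho$ that contains the vertices, the construction commutes with $\Gamma$, and the $j$-th face is $[\nu_0,\dots,\hat\nu_j,\dots,\nu_k]$.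

These simplices are $L_k$-Lipschitz with $L_0=0$ and $L_k=8r+8L_{k-1}$. Indeed, $Y=\exp_{\nu_0}^{-1}\circ[\nu_1,\dots,\nu_k]$ is $2L_{k-1}$-Lipschitz with $|Y|<4r$, and $[\nu_0,\dots,\nu_k](t)=\exp_{\nu_0}(sY(u))$. For two points $t,t'$ we have $|s-s'|\le|t-t'|$ and $|su-s'u'|\le|t-t'|$, because $1-s$ and $su$ are the components of $t\in\mathbb R^{k+1}$ along and orthogonal to $e_0$. As $|u'|\le1$, this gives $s|u-u'|\le2|t-t'|$, and so
\[
|sY(u)-s'Y(u')|\le s|Y(u)-Y(u')|+|s-s'|\,|Y(u')|\le(4L_{k-1}+4r)\,|t-t'| .
\]

\emph{Step 3: a chain map.} Take a smooth locally finite triangulation of $M$ each of whose simplices lies in some $V_i$, and order its vertices. Its simplices become smooth singular simplices compatible with faces, and $c_0=\sum_{\bar\sigma}\epsilon_{\bar\sigma}\bar\sigma$, summed over the $N$-simplices with signs given by the orientation, is a fundamental cycle. Let $\mathcal K$ be the set of all lifts of simplices to $\widetilde M$. They have diameter less than $r$, and $\Gamma$ acts freely on $\mathcal K$. For a $k$-simplex $\sigma\in\mathcal K$ put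
\[
\mathcal S(\sigma)=\sum_{\nu_0,\dots,\nu_k\in\mathcal N}I_\sigma(\nu_0,\dots,\nu_k)\,[\nu_0,\dots,\nu_k],\qquad I_\sigma(\nu_0,\dots,\nu_k)=\int_\sigma\lambda_{\nu_0}\mathrm d\lambda_{\nu_1}\wedge\dots\wedge\mathrm d\lambda_{\nu_k}.
\]
If a coefficient is nonzero, some point $x$ of $\sigma$ lies in all the supports, so all $\nu_i$ lie in $B(x,2r)$. Hence the straight simplices that occur are defined, the sum is finite, and $\sigma$ and $\mathcal S(\sigma)$ lie in $B(x_\sigma,3r)$, where $x_\sigma$ is the first vertex of $\sigma$. Also $\mathcal S(\gamma\sigma)=\gamma\mathcal S(\sigma)$.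

We compute $\partial\mathcal S(\sigma)$ for $k\ge1$. The $j$-th faces contribute to $[\mu_1,\dots,\mu_k]$ the coefficient $(-1)^j\sum_\nu I_\sigma(\mu_1,\dots,\mu_j,\nu,\mu_{j+1},\dots,\mu_k)$. For $j\ge1$ this vanishes because $\sum_\nu\mathrm d\lambda_\nu=0$. For $j=0$, since $\sum_\nu\lambda_\nu=1$, it equals
\[
\int_\sigma\mathrm d\lambda_{\mu_1}\wedge\dots\wedge\mathrm d\lambda_{\mu_k}=\int_{\partial\sigma}\lambda_{\mu_1}\mathrm d\lambda_{\mu_2}\wedge\dots\wedge\mathrm d\lambda_{\mu_k}
\]
by Stokes' theorem. So $\partial\mathcal S(\sigma)=\mathcal S(\partial\sigma)$.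

\emph{Step 4: the new cycle is fundamental.} We choose finite singular chains $H(\sigma)$ of dimension $k+1$ in $B(x_\sigma,(3+k)r)$, for $k$-simplices $\sigma\in\mathcal K$, with
\[
\partial H(\sigma)=\mathcal S(\sigma)-\sigma-H(\partial\sigma),\qquad H(\gamma\sigma)=\gamma H(\sigma),
\]
by induction on $k$; we choose on one simplex of each orbit and translate. For $k=0$ the right side is $\sum_\nu\lambda_\nu(x)[\nu]-[x]$, whose coefficients add up to $0$, so it bounds in the connected set $B(x,3r)$. For $k\ge1$ the right side lies in $B(x_\sigma,(3+k)r)$, because the first vertices of the faces are within $r$ of $x_\sigma$. Its boundary is $\mathcal S(\partial\sigma)-\partial\sigma-\partial H(\partial\sigma)=H(\partial\partial\sigma)=0$. The ball is contractible as $(3+k)r<\rho$, so the cycle bounds.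

By equivariance, $\bar{\mathcal S}(\bar\sigma)=\mathrm{pr}_*\mathcal S(\sigma)$ and $\bar H(\bar\sigma)=\mathrm{pr}_*H(\sigma)$ do not depend on the lift $\sigma$ of $\bar\sigma$. These finite chains lie within distance $\rho$ of $\bar\sigma$. As $M$ is complete, the $\rho$-neighborhood of a compact set is relatively compact and meets finitely many $\bar\sigma$. So $c=\bar{\mathcal S}(c_0)$ and $\bar H(c_0)$ are locally finite, and $c-c_0=\partial\bar H(c_0)+\bar H(\partial c_0)=\partial\bar H(c_0)$. A locally finite boundary has degree $0$, so $c$ is a fundamental cycle, and $\mathrm{Lip}(c)\le L_N$.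

\emph{Step 5: the norm.} Choose one lift $\sigma$ of each $N$-simplex $\bar\sigma$. By Hadamard's inequality $|\mathrm d\lambda_{\nu_1}\wedge\dots\wedge\mathrm d\lambda_{\nu_N}|\le\prod_i|\mathrm d\lambda_{\nu_i}|$, and by \eqref{eq:gradients},
\[
|c|_1\le\sum_{\bar\sigma}\int_{\sigma(\Delta^N)}\sum_{\nu_0,\dots,\nu_N}\lambda_{\nu_0}|\mathrm d\lambda_{\nu_1}|\cdots|\mathrm d\lambda_{\nu_N}|\,\mathrm{dvol}\le C_1^N\sum_{\bar\sigma}\mathrm{vol}(\bar\sigma)=C_1^N\mathrm{vol}(M)<\infty .
\]
Finite volume is used only here, and by Lemma~\ref{lem:volume} it is necessary.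
\end{proof}

\begin{thebibliography}{9}

\bibitem{LS}
L\"oh and Sauer, \emph{Degree theorems and Lipschitz simplicial volume for nonpositively curved manifolds of finite volume}, J. Topol. 2 (2009).

\bibitem{McM}
McMullen, \emph{The moduli space of Riemann surfaces is K\"ahler hyperbolic}, Ann. of Math. 151 (2000).

\bibitem{SV}
\emph{Simplicial volume of moduli spaces of Riemann surfaces},
\texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 21/\allowbreak 921-JDG-90-3-a4-ji.pdf}

\end{thebibliography}
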